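# Malcev coherence of one-relator groups, and paths in labelled graphs

## 1. Finitely generated subsemigroups of $\mathbb Z\times\mathbb Z$

Pick finitely many elements of a group and multiply them without ever using inverses. You get a finitely generated semigroup $S$. We want to describe $S$ by finitely many equations between positive words, but when we draw consequences from these equations we allow ourselves to compute in a group. When are finitely many equations enough?

**Definition 1.1 (Malcev presentation).** Let $S$ be a semigroup that embeds in a group. A *Malcev presentation* for $S$ is a semigroup presentation $\operatorname{Sg}\langle A\mid\mathcal R\rangle$, $\mathcal R\subseteq A^+\times A^+$, with $S\simeq A^+/\mathcal R^M$. Here $\mathcal R^M$ is the smallest congruence on $A^+$ that contains $\mathcal R$ and whose quotient embeds in a group. The presentation is *finite* if $A$ and $\mathcal R$ are finite.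

We shall use an equivalent form: $S$ is isomorphic to the subsemigroup generated by the image of $A$ in $\operatorname{Gp}\langle A\mid\mathcal R\rangle$. To see this, let $\sim$ be the congruence "equal in $\operatorname{Gp}\langle A\mid \mathcal R\rangle$" on $A^+$. It contains $\mathcal R$, and its quotient embeds in a group. If another congruence contains $\mathcal R$ and its quotient embeds in a group $H$, then $A^+\to H$ extends to $F(A)\to H$ and kills $\mathcal R$, hence factors through $\operatorname{Gp}\langle A\mid\mathcal R\rangle$. So that congruence contains $\sim$, and $\sim$ is $\mathcal R^M$.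

**Example 1.2.** Take letters $a,b,c,d,x,y,u,v$ and the relations $ax=by$, $cx=dy$, $au=bv$. In a group they give $b^{-1}a=yx^{-1}=d^{-1}c$ and $b^{-1}a=vu^{-1}$, so $d^{-1}c=vu^{-1}$ and $cu=dv$. Thus $(cu,dv)\in\mathcal R^M$. Ordinary rewriting cannot see this: neither side of any relation is a factor of the word $cu$, so no relation applies to it.

**Example 1.3.** The additive semigroup generated by $2$ and $3$ in $\mathbb Z$ has the Malcev presentation $\operatorname{Sg}\langle a,b\mid ab=ba,\ a^3=b^2\rangle$. Indeed the group with these relations is $\mathbb Z^2/\langle(3,-2)\rangle\cong\mathbb Z$, with $a\mapsto2$, $b\mapsto 3$.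

**Definition 1.4 (Malcev coherence).** A group-embeddable semigroup (in particular, a group) is *Malcev coherent* if every finitely generated subsemigroup of it admits a finite Malcev presentation.

A *one-relator group* is a group $\operatorname{Gp}\langle X\mid r\rangle$ with $X$ finite and a single defining relator $r$. The group $\mathbb Z\times\mathbb Z=\operatorname{Gp}\langle z_1,z_2\mid z_1z_2=z_2z_1\rangle$ is one, and for it the question is easy.

**Proposition 1.5.** $\mathbb Z\times\mathbb Z$ is Malcev coherent.

**Proof.** Let $S$ be generated by $a_1,\dots,a_n\in\mathbb Z^2$. Let $L$ be the kernel of $\mathbb Z^n\to\mathbb Z^2$, $(k_i)\mapsto\sum k_ia_i$. It is a subgroup of $\mathbb Z^n$, so it is generated by finitely many vectors. Write each of these as $p-q$ with $p,q\in\mathbb N^n$, both nonzero (add the same unit vector to both if necessary). Let $\mathcal R$ consist of the relations $a_ia_j=a_ja_i$ and the relations $a_1^{p_1}\cdots a_n^{p_n}=a_1^{q_1}\cdots a_n^{q_n}$. Then $\operatorname{Gp}\langle a_1,\dots,a_n\mid\mathcal R\rangle=\mathbb Z^n/L$, which maps isomorphically onto the subgroup of $\mathbb Z^2$ generated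 by $S$. So $S$ is the subsemigroup generated by the letters in this group, and the presentation is a finite Malcev presentation. $\square$

The proof used commutativity twice: finitely many relations turned words into vectors, and the relations between vectors formed a finitely generated group. What changes for other one-relator groups? A natural next example, for a finite alphabet $X$, is
$$\mathrm{FG}(X)*(\mathbb Z\times\mathbb Z)\simeq\operatorname{Gp}\langle X,z_1,z_2\mid (z_1z_2,z_2z_1)\rangle .$$
The question is: are *all* one-relator groups Malcev coherent? This example turns out to be Malcev coherent (Theorem 3 below), but the general answer is no. Write $F_n$ for the free group of rank $n$ and $[x,y]=xyx^{-1}y^{-1}$.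

**Theorem 1.** $\operatorname{Gp}\langle c,h,v_1,\dots,v_6\mid c^2h=hc^2\rangle$ and $\operatorname{Gp}\langle a,t\mid [a,tat^{-1}]\rangle$ are not Malcev coherent. Indeed, no group containing $(F_2\times\mathbb Z)*F_6$ is Malcev coherent.

## 2. The universal group $U(S)$ and the subgroup $\langle S\rangle$

In Proposition 1.5 a presentation of the group generated by $S$ gave a Malcev presentation of $S$. So the first thing to try in general is this: take the subgroup $\langle S\rangle$ and hope that it is finitely presented.

This stops working because relations of $\langle S\rangle$ need not follow from equations between *positive* words in the generators of $S$. In the free group $F(x,y)$ let $S$ be generated by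
$$p=xx,\quad q=xy,\quad r=yx,\quad s=yy .$$
Every positive word of even length in $x,y$ splits uniquely into blocks of length two, so $S$ is the free semigroup on $p,q,r,s$. No equation between distinct positive words holds, and $\operatorname{Sg}\langle p,q,r,s\mid\ \rangle$ is a Malcev presentation with group $F_4$. But in $\langle S\rangle$ we have $pr^{-1}s=xx\cdot x^{-1}y^{-1}\cdot yy=xy=q$, which does not hold in $F_4$. The right group is the universal one.

**Definition 2.1 (universal group).** Let $S$ be a group-embeddable semigroup generated by a finite family $A$ (indexed: two letters may name the same element). Let $R(A)\subseteq A^+\times A^+$ be the set of all pairs of words that are equal in $S$. Put $U(S)=\operatorname{Gp}\langle A\mid R(A)\rangle$.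

Every homomorphism from $S$ to a group factors uniquely through $S\to U(S)$, so $U(S)$ does not depend on $A$. Since $S$ embeds in some group, $S\to U(S)$ is injective. For the four words above, $U(S)=F_4$.

Two standard facts will be used constantly. We write $\langle\langle X\rangle\rangle$ for the normal closure of $X$.

* **Fact A.** If a group is finitely presented, then the kernel of any surjection onto it from a free group of finite rank is the normal closure of a finite set. If $\langle\langle X\rangle\rangle$ is the normal closure of some finite set, then it is the normal closure of a finite subset of $X$, because each of the finitely many normal generators needs only finitely many elements of $X$.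
* **Fact B.** For a homomorphism $\varphi:F\to F'$ and $X\subseteq F$ we have $\varphi(\langle\langle X\rangle\rangle)\subseteq\langle\langle\varphi(X)\rangle\rangle$, with equality if $\varphi$ is surjective.

**Lemma 2.2.** Let $S$ be a finitely generated group-embeddable semigroup. Then $S$ has a finite Malcev presentation if and only if $U(S)$ is finitely presented.

**Proof.** Let $\operatorname{Sg}\langle A'\mid R'\rangle$ be a finite Malcev presentation of $S$. Then $S$ is the subsemigroup generated by $A'$ in $\operatorname{Gp}\langle A'\mid R'\rangle$. So each pair in $R(A')$ holds in this group, i.e. is a consequence of $R'$. Also $R'\subseteq R(A')$. Hence $U(S)=\operatorname{Gp}\langle A'\mid R'\rangle$ is finitely presented.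

Conversely, let $U(S)$ be finitely presented and let $A$ be a finite generating family of $S$. By Fact A, the kernel of $F(A)\to U(S)$ is the normal closure of the elements $uv^{-1}$ with $(u,v)$ in a finite set $R_0\subseteq R(A)$. So $U(S)=\operatorname{Gp}\langle A\mid R_0\rangle$. Since $S$ embeds in $U(S)$, it is the subsemigroup generated by $A$ there, and $\operatorname{Sg}\langle A\mid R_0\rangle$ is a finite Malcev presentation. $\square$

So we look for a finitely generated $S$ such that $U(S)$ is not finitely presented.

## 3. Paths in labelled graphs as positive words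

Suppose $G$ satisfies an interesting infinite family of equations between positive words. In a semigroup containing these words, all other products of the letters are available too, and these may link the equations and make most of them redundant (we shall see this happen in Section 4). We want to control which letter may follow which. A free factor lets us do so: if $v,w$ are free letters, then $(u\,g\,v^{-1})(w\,h\,x^{-1})$ collapses when $v=w$ and is stuck when $v\ne w$. So the free letters act as vertices, the generators as edges, and only paths interact.

**Definition 3.1 (labelled graph).** A *$G$-labelled graph* is a finite directed graph $\Gamma=(V,E)$, loops and multiple edges allowed, with a map $\lambda:E\to G$, extended multiplicatively to directed paths. Paths may be empty; empty paths have label $1$. A path is read as a positive word in the free group $F(E)$. Let $R(\Gamma)$ be the set of pairs $(P,Q)$ of coterminal directed paths (same start, same end) with $\lambda(P)=\lambda(Q)$, and let $N(\Gamma)$ be the normal closure in $F(E)$ of $\{PQ^{-1}:(P,Q)\in R(\Gamma)\}$.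

**Definition 3.2 (graph coherence).** $G$ is *graph coherent* if for every $G$-labelled graph $\Gamma$, $N(\Gamma)$ is the normal closure of a finite set; by Fact A this says that $F(E)/N(\Gamma)$ is finitely presented.

**Example 3.3.** Let $g\in G$ have infinite order. Let $\Gamma$ have vertices $s,t$, a loop $b$ at $s$ and a loop $d$ at $t$, both labelled $g$, and an edge $c:s\to t$ labelled $1$. The closed paths $b^i$ have distinct labels, and so do the $d^j$. The paths from $s$ to $t$ are $b^icd^j$ with label $g^{i+j}$. The relation $bc=cd$ gives $b^icd^j=b^{i+j}c$, so $N(\Gamma)=\langle\langle bcd^{-1}c^{-1}\rangle\rangle$. In $G*F(s,t)$ put $\hat b=sgs^{-1}$, $\hat c=st^{-1}$, $\hat d=tgt^{-1}$. Then $\hat b\hat c=sgt^{-1}=\hat c\hat d$, while $\hat d\hat c=tgt^{-1}st^{-1}$ does not simplify.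

**Remark 3.4.** If $\Gamma$ has one vertex, then $F(E)/N(\Gamma)=U(S)$ with $S$ the subsemigroup of $G$ generated by $\lambda(E)$. The pairs in $R(\Gamma)$ are all pairs of words with equal value. A pair $(w,\text{empty})$ adds nothing to the pairs of nonempty words, since $w=1$ in $G$ makes $(ww,w)$ such a pair and $ww\cdot w^{-1}=w$. With Lemma 2.2: *graph coherent implies Malcev coherent.*

The next lemma turns an arbitrary labelled graph into a semigroup.

**Lemma 3.5.** Let $\Gamma=(V,E,\lambda)$ be $G$-labelled with $E\neq\emptyset$, and let $F(V)$ be the free group on $V$. Let $S_\Gamma\le G*F(V)$ be the subsemigroup generated by the elements $\hat e=v\,\lambda(e)\,w^{-1}$ for $e:v\to w$ in $E$. Then $U(S_\Gamma)\cong F(E)/N(\Gamma)$.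

**Proof.** By definition $U(S_\Gamma)=F(E)/N'$, where $N'$ is the normal closure of all $uv^{-1}$ with $u,v\in E^+$ having equal image in $S_\Gamma$. We show $N'=N(\Gamma)$.

**$N(\Gamma)\subseteq N'$.** A nonempty path $P:v\to w$ has image $v\lambda(P)w^{-1}$, because the inner letters cancel. So nonempty coterminal paths with equal labels have equal image. If $P$ is closed with label $1$, its image is $1$. Then $PP$ and $P$ have equal image, so $P\in N'$; this covers the pairs $(P,\text{empty})$.

**$N'\subseteq N(\Gamma)$.** Split a word in $E^+$ into maximal composable runs $P_1P_2\cdots P_k$, where $P_j:u_j\to w_j$ is a path and $w_j\ne u_{j+1}$. If some run is closed with label $1$, delete it and split again. This changes neither the class modulo $N(\Gamma)$ nor the image, and it shortens the word, so the process stops; the final word may be empty ($k=0$). Now no run is closed with label $1$. Put $\lambda_j=\lambda(P_j)$. The image is the product of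
$$u_1,\ \lambda_1,\ w_1^{-1},\ u_2,\ \lambda_2,\ w_2^{-1},\ \dots,\ u_k,\ \lambda_k,\ w_k^{-1},$$
where we omit each $\lambda_j$ equal to $1$. If $\lambda_j=1$, then $u_j\ne w_j$; and always $w_j\neq u_{j+1}$. So consecutive syllables lie in different factors of the free product of $G$ with the infinite cyclic groups $\langle v\rangle$, $v\in V$. This is a normal form. Each run contributes exactly one vertex letter with exponent $+1$, then possibly an element of $G$, then one vertex letter with exponent $-1$, so the normal form determines $k$ and all triples $(u_j,\lambda_j,w_j)$. Hence two words with equal image are, modulo $N(\Gamma)$, products of equally many runs that are pairwise coterminal with equal labels. So they are equal modulo $N(\Gamma)$. $\square$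

So graph coherence governs $G*F(V)$. The exact statements are as follows.

**Theorem 2.** (a) For every group $G$ the following are equivalent: (i) $G$ is graph coherent; (ii) $G*\mathbb Z$ is Malcev coherent; (iii) $G*F$ is Malcev coherent for every free group $F$. (b) Graph coherence passes to subgroups, to finite-index overgroups, and to free products. (c) Finitely generated abelian groups of torsion-free rank $\le2$ are graph coherent.

Write $BS(m,n)=\operatorname{Gp}\langle a,t\mid ta^mt^{-1}=a^n\rangle$ with $m,n\ne0$. For a finite graph $\Delta$, the right-angled Artin group $A(\Delta)$ has the vertices as generators, and two generators commute when they are joined by an edge; there are no other relations.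

**Theorem 3.**
1. $\mathbb Z^r*\mathbb Z$ is Malcev coherent iff $r\le2$. In particular $\mathrm{FG}(X)*(\mathbb Z\times\mathbb Z)$ is Malcev coherent.
2. The one-relator group $BS(m,n)*\mathbb Z$ is Malcev coherent iff $|m|=|n|=1$.
3. If $A(\Delta)$ is the right-angled Artin group of a finite graph $\Delta$, then $A(\Delta)*\mathbb Z$ is Malcev coherent iff every component of $\Delta$ has at most two vertices.

## 4. The relations $x_1^nz_1^n=x_2^nz_2^n$, and the proof of Theorem 1

In $F_2\times\mathbb Z=\langle a,b\rangle\times\langle z\rangle$ we have $(az)^nb^n=a^n(bz)^n$ for all $n$: the central $z^n$ may sit with the $a$'s or with the $b$'s. This is an infinite family of equations. But look at the subsemigroup generated by $p=az$, $q=a$, $r=b$, $s=bz$. Here $pr=qs$, $pq=qp$, $rs=sr$, and these three equations give the whole family by induction: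
$$p^nr^n=p^{n-1}(qs)r^{n-1}=q\,(p^{n-1}r^{n-1})\,s=q\,(q^{n-1}s^{n-1})\,s=q^ns^n .$$
The derivation passes through words that mix $p$ with $q$. A graph with two separate branches, one for $p^ir^j$ and one for $q^ks^l$, forbids these words.

**Proposition 4.1.** Suppose $G$ contains $b_1,d_1,b_2,d_2$ such that for all integers $i,j,k,l\ge0$:
$$b_m^id_m^j=b_m^kd_m^l\ \Rightarrow\ (i,j)=(k,l)\qquad(m=1,2);\tag{1}$$
$$b_1^id_1^j=b_2^kd_2^l\iff i=j=k=l.\tag{2}$$
Then $G$ is not graph coherent, and no group containing $G*F_6$ is Malcev coherent.

**Proof.**

**Step 1: the graph and its coincidences.** Let $\Gamma$ have the six vertices $s,p_1,q_1,p_2,q_2,t$ and, for $m=1,2$, the edges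
$$\alpha_m:s\to p_m,\quad \beta_m:p_m\to p_m,\quad \gamma_m:p_m\to q_m,\quad \delta_m:q_m\to q_m,\quad \varepsilon_m:q_m\to t .$$
Let $\lambda(\beta_m)=b_m$, $\lambda(\delta_m)=d_m$, and let all other labels be $1$. A pair of distinct coterminal paths not running from $s$ to $t$ lies in one branch, and the two labels are $b_m^id_m^j$ and $b_m^kd_m^l$ with different exponents (some exponents are $0$ for paths that miss a loop). By (1) they differ. The paths from $s$ to $t$ are $\alpha_m\beta_m^i\gamma_m\delta_m^j\varepsilon_m$ with label $b_m^id_m^j$. By (1) two of them in the same branch have distinct labels, and by (2) the coincidences between branches are exactly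
$$\alpha_1\beta_1^n\gamma_1\delta_1^n\varepsilon_1=\alpha_2\beta_2^n\gamma_2\delta_2^n\varepsilon_2\qquad(n\ge0).\tag{3}$$
So $U:=F(E)/N(\Gamma)$ is presented by the ten edges and the relations (3).

**Step 2: a better basis.** Put $x_m=\alpha_m\beta_m\alpha_m^{-1}$, $z_m=(\alpha_m\gamma_m)\delta_m(\alpha_m\gamma_m)^{-1}$, $h_m=\alpha_m\gamma_m\varepsilon_m$. The ten elements $\alpha_m,\gamma_m,h_m,x_m,z_m$ form a free basis of $F(E)$, since we recover $\beta_m$, $\delta_m$, $\varepsilon_m$ from them. Moreover
$$\alpha_m\beta_m^n\gamma_m\delta_m^n\varepsilon_m=(\alpha_m\beta_m^n\alpha_m^{-1})\,\bigl(\alpha_m\gamma_m\delta_m^n(\alpha_m\gamma_m)^{-1}\bigr)\,\alpha_m\gamma_m\varepsilon_m=x_m^nz_m^nh_m .$$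
The relation with $n=0$ says $h_1=h_2$. Modulo it, the others become
$$x_1^nz_1^n=x_2^nz_2^n\qquad(n\ge1).\tag{4}$$

**Step 3: the two sides generate free groups.** We claim that in the free group $F(x,z)$ the elements $g_n=x^nz^n$, $n\ge1$, freely generate a free subgroup. Take a nonempty reduced word in the $g_n$, and write $g_n=x^nz^n$ and $g_n^{-1}=z^{-n}x^{-n}$ as two syllables each. At a junction $g_ng_k$ or $g_n^{-1}g_k^{-1}$ nothing merges. At $g_ng_k^{-1}$ the syllables $z^n$ and $z^{-k}$ merge to $z^{n-k}$, and at $g_n^{-1}g_k$ the syllables $x^{-n}$ and $x^k$ merge to $x^{k-n}$; in both cases $n\ne k$ since the word is reduced, so the merged syllable is nontrivial. Each syllable takes part in at most one merge, because in $g_n^{\pm1}$ the $x$-syllable meets a neighbor only at one end and the $z$-syllable only at the other. The result is a nonempty alternating product of nontrivial powers of $x$ and $z$, so it is not $1$.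

**Step 4: no finite part of (3) suffices.** Suppose $U$ is finitely presented. By Fact A there is $N\ge1$ such that the relations (3) with $n\le N$ imply all of them. The group defined by the relations (3) with $n\le N$ is the free product of $F(\alpha_1,\gamma_1,\alpha_2,\gamma_2,h_1)$ with
$$D_N=\operatorname{Gp}\langle x_1,z_1,x_2,z_2\mid x_1^nz_1^n=x_2^nz_2^n,\ 1\le n\le N\rangle .$$
So (4) holds in $D_N$ for all $n$. By Step 3, $D_N$ is the amalgamated free product of $F(x_1,z_1)$ and $F(x_2,z_2)$ over the free subgroups with bases $(x_m^nz_m^n)_{1\le n\le N}$. The element $x_1^{N+1}z_1^{N+1}=x_2^{N+1}z_2^{N+1}$ lies in both factors, and the factors of an amalgamated product meet exactly in the amalgamated subgroup. Hence $x_1^{N+1}z_1^{N+1}\in\langle x_1^nz_1^n:n\le N\rangle$, which contradicts the freeness in Step 3.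

So $U$ is not finitely presented and $G$ is not graph coherent. By Lemmas 2.2 and 3.5, $S_\Gamma\le G*F(V)\cong G*F_6$ is a $10$-generated semigroup without a finite Malcev presentation, and it lies in every group containing $G*F_6$. $\square$

To find $F_2\times\mathbb Z$ inside concrete groups we need a few free subgroups.

**Lemma 4.2.** Let $A,B$ be groups and $1\ne x\in A$.
(a) If $y\in B$ has infinite order, then $y$ and $xyx^{-1}$ freely generate a free subgroup of $A*B$.
(b) If $y\in B$ with $y\ne1\ne y^2$, then $[x,y]$ and $[x,y^2]$ freely generate a free subgroup of $A*B$.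
(c) If $P$ is a group, $\zeta\in P$ is central of infinite order, and $u,v\in P$ have images in $P/\langle\zeta\rangle$ that freely generate a free group, then $\langle u,v,\zeta\rangle\cong F_2\times\mathbb Z$.

**Proof.** (a) A nonempty reduced word is an alternating product of powers $y^n$ and $(xyx^{-1})^n=xy^nx^{-1}$, $n\ne0$. Written out, it alternates between nontrivial powers of $y$ and letters $x^{\pm1}$. It is a nonempty normal form, so it is not $1$.

(b) Put $u_i=xy^ix^{-1}y^{-i}$ for $i=1,2$, so $u_i^{-1}=y^ixy^{-i}x^{-1}$. In $u_i$ mark the syllable $x^{-1}$, in $u_i^{-1}$ mark the syllable $x$. In a reduced word in $u_1,u_2$, the part from the mark of one factor to the mark of the next is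
$$x^{-1}\,y^{-i}xy^j\,x^{-1}\ \text{ for } u_iu_j,\qquad x^{-1}\,y^{j-i}\,x\ \text{ for } u_iu_j^{-1},$$
$$x\,y^{j-i}\,x^{-1}\ \text{ for } u_i^{-1}u_j,\qquad x\,y^{-i}x^{-1}y^{j}\,x\ \text{ for } u_i^{-1}u_j^{-1}.$$
In the two middle cases $i\ne j$ because the word is reduced, so $y^{j-i}=y^{\pm1}\ne1$. Before the first mark stands $xy^i$ or $y^i$, and after the last mark stands $y^{-i}$ or $y^{-i}x^{-1}$. So the whole word becomes an alternating product of nontrivial syllables containing at least one marked syllable, hence is not $1$.

(c) The map $\langle u,v\rangle\to P/\langle\zeta\rangle$ sends $u,v$ to a free basis of its image. So $u,v$ freely generate $\langle u,v\rangle$, and the map is injective there, i.e. $\langle u,v\rangle\cap\langle\zeta\rangle=1$. Since $\zeta$ is central, the claim follows. $\square$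

**Proof of Theorem 1.**

**Step 1: $F_2\times\mathbb Z$ satisfies (1) and (2).** Put $b_1=az$, $d_1=b$, $b_2=a$, $d_2=bz$. Then $b_1^id_1^j=a^ib^jz^i$ and $b_2^kd_2^l=a^kb^lz^l$. In both, the component $a^ib^j$ (respectively $a^kb^l$) determines the exponents, so (1) holds. Equality in (2) means $i=k$, $j=l$, $i=l$, i.e. $i=j=k=l$. By Proposition 4.1, no group containing $(F_2\times\mathbb Z)*F_6$ is Malcev coherent, and $F_2\times\mathbb Z$ is not graph coherent.

**Step 2: the first group contains $(F_2\times\mathbb Z)*F_6$.** The group is $BS(2,2)*F_6$ with $BS(2,2)=\operatorname{Gp}\langle c,h\mid c^2h=hc^2\rangle$. In $BS(2,2)$ the element $\zeta=c^2$ is central, and it has infinite order because it does in the abelianization $\mathbb Z^2$. The quotient by $\langle \zeta\rangle$ is $\operatorname{Gp}\langle \bar c,\bar h\mid\bar c^2\rangle=\mathbb Z/2*\mathbb Z$. By Lemma 4.2(a), $\bar h$ and $\bar c\bar h\bar c^{-1}$ freely generate a free group. By Lemma 4.2(c), $\langle h,chc^{-1},c^2\rangle\cong F_2\times\mathbb Z$. Together with the free factor $F_6$ it generates $(F_2\times\mathbb Z)*F_6$.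

**Step 3: the second group contains $(F_2\times\mathbb Z)*F_6$.** Let $K=\operatorname{Gp}\langle a_i\ (i\in\mathbb Z)\mid[a_i,a_{i+1}]=1\rangle$, and let $\mathbb Z=\langle t\rangle$ act on $K$ by the shift $a_i\mapsto a_{i+1}$. The semidirect product has generators $t$, $a_i$ and relations $ta_it^{-1}=a_{i+1}$, $[a_i,a_{i+1}]=1$. Eliminating $a_i=t^ia_0t^{-i}$ and writing $a=a_0$, all commutator relations become conjugates of $[a,tat^{-1}]=1$. So the semidirect product is $\operatorname{Gp}\langle a,t\mid[a,tat^{-1}]\rangle$, and $K$ is a subgroup of it.

Let $I=\{0,1,2,4,6,8,10,12,14\}$ and $K_I=\operatorname{Gp}\langle a_i\ (i\in I)\mid[a_0,a_1]=[a_1,a_2]=1\rangle$. There is an obvious map $K_I\to K$. Killing all $a_i$ with $i\notin I$ gives a map $K\to K_I$: among the relators $[a_i,a_{i+1}]$ with both indices in $I$ only those with $i=0,1$ occur, and the others become trivial. The composite $K_I\to K\to K_I$ is the identity, so $K_I$ embeds in $K$. Finally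
$$K_I=\bigl(F(a_0,a_2)\times\langle a_1\rangle\bigr)*F(a_4,a_6,a_8,a_{10},a_{12},a_{14})\cong(F_2\times\mathbb Z)*F_6.\qquad\square$$

So not all one-relator groups are Malcev coherent.

**Remark 4.3.** By a theorem of A. J. Cain (*Malcev presentations for subsemigroups of direct products of coherent groups*, J. Pure Appl. Algebra 213 (2009)), the direct product of a virtually free group and an abelian group is Malcev coherent. So $F_2\times\mathbb Z$ and $F_6$ are Malcev coherent, while by Theorem 1 their free product is not: free products do not preserve Malcev coherence. This is not used below.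

## 5. Graph coherence under subgroups, finite extensions and free products

We now prove Theorem 2(b).

**Subgroups.** If $H\le G$, an $H$-labelled graph is a $G$-labelled graph with the same $N(\Gamma)$.

**Finite-index overgroups.** Let $H\le G$ have finite index, with $H$ graph coherent, and let $T$ be a right transversal, so that $G$ is the disjoint union of the cosets $Hc$, $c\in T$. Given a $G$-labelled $\Gamma$, we record the current coset in the vertex. Let $\hat\Gamma$ have vertex set $V\times T$ and, for $e:u\to v$ and $c\in T$, an edge $(e,c):(u,c)\to(v,c')$ with $\{c'\}=T\cap Hc\lambda(e)$ and label $c\lambda(e)c'^{-1}\in H$. A path $P:u\to v$ lifts from $(u,c)$ to a unique path; the labels telescope, so its label is $c\lambda(P)c'^{-1}$ and it ends at $(v,c')$ with $\{c'\}=T\cap Hc\lambda(P)$.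

Let $\psi:F(E\times T)\to F(E)$, $(e,c)\mapsto e$; it is surjective. Coterminal paths of $\hat\Gamma$ with equal labels map to coterminal paths of $\Gamma$ with equal labels, since $c\lambda(P)c'^{-1}=c\lambda(Q)c'^{-1}$ gives $\lambda(P)=\lambda(Q)$. Conversely, if $(P,Q)\in R(\Gamma)$, lift both from the same $(u,c)$: the ends and the labels of the lifts agree. So $\psi$ maps $R(\hat\Gamma)$ onto $R(\Gamma)$, and by Fact B $N(\Gamma)=\psi(N(\hat\Gamma))$ is the normal closure of a finite set.

**Free products.** Let $G=\mathop{*}_{i\in I}G_i$ with all $G_i$ graph coherent, and let $\Gamma$ be $G$-labelled. The labels involve only finitely many factors, so we may take $I$ finite and nonempty (an empty free product is the trivial group, which Theorem 2(c) covers).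

The naive plan is to take, for each $i$, the subgraph with labels in $G_i$ and collect finitely many relators there. It fails already for $G=\langle g\rangle*\langle h\rangle$ and the graph with paths $s\xrightarrow{g}x\xrightarrow{h}t$ and $s\xrightarrow{g}y\xrightarrow{h}t$ through different vertices $x\ne y$. The two paths from $s$ to $t$ have equal label, but the subgraph of edges labelled $g$ has no two distinct coterminal paths, and neither has the subgraph of edges labelled $h$. In general, the blocks of two paths with equal labels agree one by one in label, but not in endpoints. The remedy is to compare $x$ with $y$ by a fixed element $\delta_{xy}$ of the free group, and to apply graph coherence of $G_i$ to *two copies* of the $i$-th subgraph joined at both ends.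

**Step 1: every edge label lies in one factor.** Subdivide each edge $e$ whose label has normal form $g_1\cdots g_k$ with $k\ge2$ into edges $e_1,\dots,e_k$ with labels $g_1,\dots,g_k$. Call the result $\Gamma'$, with edge set $E'$, and assign to each edge $e$ of $\Gamma'$ a color $i$ with $\lambda(e)\in G_i$. Let $\rho:F(E')\to F(E)$ send the last segment of each subdivided edge $e$ to $e$, the other segments to $1$, and each undivided edge to itself. It is surjective.

We claim $\rho(N(\Gamma'))=N(\Gamma)$. Let $P:p\to q$ be a path in $\Gamma'$. Let $\mathrm{pre}$ be the segment path to $p$ from the source of the edge of $\Gamma$ that contains $p$ in its interior (empty if $p\in V$), and let $\mathrm{suf}$ be the segment path from $q$ to the target of the edge containing $q$ (empty if $q\in V$). Then $\mathrm{pre}\cdot P\cdot\mathrm{suf}$ is the subdivision of a path $P^\wedge$ of $\Gamma$, and $\rho(\mathrm{pre})\rho(P)\rho(\mathrm{suf})=P^\wedge$. If $(P,Q)\in R(\Gamma')$, the same $\mathrm{pre}$ and $\mathrm{suf}$ serve for $Q$, so $(P^\wedge,Q^\wedge)\in R(\Gamma)$ and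
$$\rho(PQ^{-1})=\rho(\mathrm{pre})^{-1}\,P^\wedge(Q^\wedge)^{-1}\,\rho(\mathrm{pre})\in N(\Gamma).$$
Conversely, each pair of $R(\Gamma)$ is the $\rho$-image of its subdivision, a pair in $R(\Gamma')$. The claim follows from Fact B, and it suffices to treat $\Gamma'$.

**Step 2: shortcuts for paths of label $1$.** For every $(x,y)$ joined by a path $x\to y$ of label $1$ in $\Gamma'$ (including $x=y$, by the empty path), add an edge $\epsilon_{xy}:x\to y$ of label $1$. Call the result $\Gamma''$, with edge set $E''$. Choose a path $c_{xy}:x\to y$ of label $1$ in $\Gamma'$, and let $\theta:F(E'')\to F(E')$ fix $E'$ and send $\epsilon_{xy}\mapsto c_{xy}$. Then $\theta$ maps paths of $\Gamma''$ to paths of $\Gamma'$ with the same ends and label. So it maps pairs of $R(\Gamma'')$ to pairs of $R(\Gamma')$; also $R(\Gamma')\subseteq R(\Gamma'')$ and $\theta$ fixes these pairs. Hence $N(\Gamma')=\theta(N(\Gamma''))$ and it suffices to treat $\Gamma''$. In $\Gamma''$, whenever there is a path $x\to y$ of label $1$, there is an edge $\epsilon_{xy}$.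

**Step 3: comparison elements $\delta_{xy}$.** Call a pair of vertices $(x,y)$ *good* if there are paths $P:u\to x$, $Q:u\to y$ with $\lambda(P)=\lambda(Q)$ and paths $P':x\to v$, $Q':y\to v$ with $\lambda(P')=\lambda(Q')$. All pairs $(x,x)$ are good. For each good pair choose such $P_{xy},Q_{xy}$ with common source, both empty if $x=y$, and put $\delta_{xy}=Q_{xy}^{-1}P_{xy}\in F(E'')$. So $\delta_{xx}=1$.

Write $\equiv$ for congruence modulo $N(\Gamma'')$ in this step. Let $(x,y)$ be good with continuations $P',Q'$, and let $P_1:u_1\to x$, $Q_1:u_1\to y$ be any paths with equal labels. Then $P_1P'\equiv Q_1Q'$ and $P_{xy}P'\equiv Q_{xy}Q'$, as these are coterminal paths with equal labels. So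
$$Q_1^{-1}P_1\equiv Q'P'^{-1}\equiv\delta_{xy}.\tag{5}$$
Thus $\delta_{xy}$ does not depend on the choice, modulo $N(\Gamma'')$. If $(x,y),(x',y')$ are good and $P:x\to x'$, $Q:y\to y'$ have equal labels, then (5) for the pair $(x',y')$ and the paths $P_{xy}P$, $Q_{xy}Q$ gives $Q^{-1}\delta_{xy}P\equiv\delta_{x'y'}$, that is,
$$\delta_{xy}P\equiv Q\,\delta_{x'y'}\pmod{N(\Gamma'')}.\tag{6}$$

**Step 4: a finite set of relators.** Let $\Gamma_i$ be the subgraph on all vertices consisting of the edges of color $i$ and *all* edges $\epsilon_{xy}$. It is $G_i$-labelled, so by Fact A some finite $T_i\subseteq R(\Gamma_i)\subseteq R(\Gamma'')$ normally generates $N(\Gamma_i)$.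

Fix a color $i$ and good pairs $(x,y),(x',y')$. We want finitely many relators that imply (6) for all $P,Q$ in $\Gamma_i$ with these ends. Let $\Lambda$ be the $G_i$-labelled graph consisting of two disjoint copies of $\Gamma_i$, new vertices $s,t$, and edges
$$\sigma_1:s\to x^{(1)},\quad\sigma_2:s\to y^{(2)},\quad\tau_1:x'^{(1)}\to t,\quad\tau_2:y'^{(2)}\to t$$
of label $1$. Let $\phi:F(E_\Lambda)\to F(E'')$ identify both copies with $\Gamma_i$ and send $\sigma_1\mapsto\delta_{xy}$, $\sigma_2\mapsto1$, $\tau_1\mapsto1$, $\tau_2\mapsto\delta_{x'y'}$.

Let $(P_1,P_2)\in R(\Lambda)$. If both paths run through the same copy, they share the initial $\sigma$ and the final $\tau$ (if present), and $\phi(P_1P_2^{-1})$ is conjugate to a relator of $\Gamma_i$. If they run through different copies, both go from $s$ to $t$ and, up to order, $P_1=\sigma_1P\tau_1$, $P_2=\sigma_2Q\tau_2$ with $P:x\to x'$, $Q:y\to y'$ in $\Gamma_i$ and $\lambda(P)=\lambda(Q)$. Then $\phi(P_1P_2^{-1})=\delta_{xy}P(Q\delta_{x'y'})^{-1}$, which lies in $N(\Gamma'')$ by (6). (If both are empty there is nothing to say.) So $\phi(N(\Lambda))\subseteq N(\Gamma'')$.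

Since $G_i$ is graph coherent, a finite $T_\Lambda\subset N(\Lambda)$ normally generates $N(\Lambda)$. By Fact B the normal closure of $\phi(T_\Lambda)$ contains $\phi(N(\Lambda))$, hence *all* relators $\delta_{xy}P(Q\delta_{x'y'})^{-1}$ with $P:x\to x'$, $Q:y\to y'$ in $\Gamma_i$ of equal label.

Let $\mathcal N\subseteq N(\Gamma'')$ be the normal closure of the finite set consisting of the relators $PQ^{-1}$, $(P,Q)\in T_i$, for all $i$, together with the sets $\phi(T_\Lambda)$ for all choices of color and good pairs. From now on $\equiv$ means congruence modulo $\mathcal N$.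

**Step 5: block normal form of a path modulo $\mathcal N$.** Let $P:u\to v$ be a path in $\Gamma''$. Consider all nonempty paths coterminal with $P$, with the same label, and $\equiv P$. There are some: $P$ itself if it is nonempty, and $\epsilon_{uu}$ if $P$ is empty, since $(\epsilon_{uu},\text{empty})\in R(\Gamma_i)$. Every edge lies in some $\Gamma_i$, so each of these paths factors as $P_1\cdots P_k$ with nonempty paths $P_j$ in $\Gamma_{i_j}$. Choose a path and a factorization with $k\ge1$ minimal. Then $i_j\ne i_{j+1}$, as otherwise two blocks could be merged.

Suppose $k\ge2$ and some $\lambda(P_j)=1$. By Step 2 there is an edge $\epsilon$ parallel to $P_j$, and it lies in $\Gamma_{i_j}$; so $P_j\equiv\epsilon$ because of $T_{i_j}$. But $\epsilon$ also lies in the graph of a neighboring block's color and can be merged into that block, which contradicts minimality. If $k=1$ and $\lambda(P_1)=1$, then $P_1\equiv\epsilon_{uv}$ in the same way. So $P$ is congruent either to $\epsilon_{uv}$ (and then $\lambda(P)=1$), or to $P_1\cdots P_k$ with $k\ge 1$, all $\lambda(P_j)\ne1$ and $i_j\ne i_{j+1}$. In the second case $\lambda(P)=\lambda(P_1)\cdots\lambda(P_k)$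 is a normal form in the free product, so $\lambda(P)\ne1$.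

**Step 6: $\mathcal N=N(\Gamma'')$.** Let $(P,Q)\in R(\Gamma'')$, both from $u$ to $v$. If the common label is $1$, then $P\equiv\epsilon_{uv}\equiv Q$ by Step 5. Otherwise $P\equiv P_1\cdots P_k$ and $Q\equiv Q_1\cdots Q_{k'}$ as in Step 5, and the normal form theorem for free products gives $k=k'$, the same colors $i_j$, and $\lambda(P_j)=\lambda(Q_j)$ for all $j$. Let $x_j,y_j$ be the ends of $P_1\cdots P_j$ and $Q_1\cdots Q_j$, with $x_0=y_0=u$ and $x_k=y_k=v$. The prefixes up to $x_j$, $y_j$ have the same source and equal labels, the suffixes from there have the same target and equal labels, so every $(x_j,y_j)$ is good. By Step 4, $\delta_{x_{j-1}y_{j-1}}P_j\equiv Q_j\delta_{x_jy_j}$. As $\delta_{uu}=\delta_{vv}=1$,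
$$P\equiv\delta_{uu}P_1P_2\cdots P_k\equiv Q_1\delta_{x_1y_1}P_2\cdots P_k\equiv\dots\equiv Q_1\cdots Q_k\delta_{vv}\equiv Q .$$
So $PQ^{-1}\in\mathcal N$ for every pair. Hence $N(\Gamma'')=\mathcal N$ is the normal closure of a finite set. This proves Theorem 2(b). $\square$

## 6. Abelian groups of rank at most $2$: three exponents at a time

We prove Theorem 2(c). Compare with Proposition 4.1: there the infinite family was $x_1^nz_1^nz_2^{-n}x_2^{-n}=1$, with the exponent $n$ in *four* places, and no finite part of it implied the rest. With three places this cannot happen.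

**Lemma 6.1.** Let $W(\tau)=g_0X_1^{\tau}g_1X_2^{\tau}g_2X_3^{\tau}g_3$ in a group. If $W(0)=W(1)=W(2)=1$, then $W(\tau)=1$ for all integers $\tau\ge0$. (Some $X_i$ may be $1$, so fewer than three places are allowed.)

**Proof.** Put $Y_1=g_0X_1g_0^{-1}$, $Y_2=(g_0g_1)X_2(g_0g_1)^{-1}$, $Y_3=(g_0g_1g_2)X_3(g_0g_1g_2)^{-1}$. Then $W(\tau)=Y_1^\tau Y_2^\tau Y_3^\tau g$ with $g=g_0g_1g_2g_3=W(0)=1$. From $\tau=1$ we get $Y_3=(Y_1Y_2)^{-1}$. From $\tau=2$ we get $Y_1^2Y_2^2=(Y_1Y_2)^2=Y_1Y_2Y_1Y_2$, so $Y_1Y_2=Y_2Y_1$. Hence $Y_1^\tau Y_2^\tau=(Y_1Y_2)^\tau=Y_3^{-\tau}$ for all $\tau$. $\square$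

**Proof of Theorem 2(c).** A finitely generated abelian group of torsion-free rank $\le2$ has a finite-index subgroup that embeds in $\mathbb Z^2$. By Theorem 2(b) it suffices to treat $G=\mathbb Z^2$, written additively. Let $\Gamma$ be $\mathbb Z^2$-labelled.

**Step 1: finitely many relators reduce paths to edge counts.** For each strongly connected component $K$ of $\Gamma$ fix a vertex $x$ of $K$ and, for each vertex $y$ of $K$, directed paths $c_y:x\to y$ and $d_y:y\to x$ in $K$, empty for $y=x$. Let $Z_K$ be the finite set of closed paths $c_yd_y$ and $c_yed_{y'}$, where $e:y\to y'$ is an edge of $K$. Let $R_1$ be the finite set of pairs $(zw,wz)$ with $z,w\in Z_K$, over all $K$. Then $R_1\subseteq R(\Gamma)$ since $\mathbb Z^2$ is abelian. Let $\bar F$ be the quotient of $F(E)$ by the normal closure of the relators from $R_1$. For an edge $e:y\to y'$ of $K$ put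
$$h_e:=c_yec_{y'}^{-1}=(c_yed_{y'})(c_{y'}d_{y'})^{-1}.$$
It lies in the subgroup generated by $Z_K$, so for fixed $K$ the $h_e$ commute pairwise in $\bar F$. For a path $P=e_1\cdots e_n:y\to y'$ inside $K$ we have $c_yPc_{y'}^{-1}=h_{e_1}\cdots h_{e_n}$. So the class of $P$ in $\bar F$ depends only on $y$, $y'$ and the edge-count vector of $P$.

Now let $P$ be any path. Once $P$ leaves a component it cannot return, so it uses each edge joining two different components at most once. The set of these edges determines their order: the first is the only one in the set that leaves the component of the start of $P$, the second is the only one that leaves the component where the first ends, and so on. So it determines the endpoints of the parts of $P$ inside components. Therefore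
$$\text{coterminal paths with the same edge-count vector in }\mathbb N^E\text{ are equal in }\bar F.\tag{7}$$

**Step 2: all remaining relators come from finitely many pairs of paths with cycles inserted.** Fix vertices $u,v$ and $E_1,E_2\subseteq E$. Let $\mathcal S$ be the set of pairs $(f,g)\in\mathbb N^E\times\mathbb N^E$ of count vectors of paths $P,Q:u\to v$ with $\lambda(P)=\lambda(Q)$ and supports exactly $E_1$, $E_2$. By Dickson's lemma (every subset of $\mathbb N^k$ has only finitely many minimal elements for the componentwise order, and each element dominates a minimal one), $\mathcal S$ has finitely many minimal elements, and each $(f,g)\in\mathcal S$ dominates one of them, $(f_0,g_0)$. For each minimal element choose paths $P_0,Q_0$ realizing it.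

Both $f$ and $f_0$ count the edges of paths from $u$ to $v$, so at each vertex inflow equals outflow for $f-f_0$. Thus $f-f_0$ is a nonnegative integral circulation supported in $E_1$, and it is a sum $\sum_{c\in C_1}m_c\,c$ with $m_c\in\mathbb N$, where $C_1$ is the set of simple directed cycles in $E_1$. (Follow edges of the support until a vertex repeats, subtract the cycle found, and repeat.) Likewise $g-g_0=\sum_{c\in C_2}m_c\,c$ with simple directed cycles in $E_2$. Put $C=C_1\sqcup C_2$, $\mu_c=\lambda(c)$ for $c\in C_1$ and $\mu_c=-\lambda(c)$ for $c\in C_2$. Subtracting $\lambda(P_0)=\lambda(Q_0)$ from $\lambda(P)=\lambda(Q)$ gives $\sum_{c\in C}m_c\mu_c=0$.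

For $m\in\mathbb N^C$ let $P_0(m)$ be $P_0$ with $c^{m_c}$ inserted, for each $c\in C_1$, at a fixed visit of $P_0$ to a vertex of $c$, where $c$ is read from that vertex. Such a visit exists because $P_0$ uses every edge of $E_1$; if several cycles are inserted at one visit, fix their order. Define $Q_0(m)$ similarly with $C_2$. The path $P_0(m)$ has count vector $f_0+\sum_{c\in C_1}m_cc=f$, so by (7) $P=P_0(m)$ in $\bar F$, and likewise $Q=Q_0(m)$. So $N(\Gamma)$ is normally generated by the relators from $R_1$ and
$$P_0(m)Q_0(m)^{-1},\qquad m\in M:=\Bigl\{m\in\mathbb N^C:\ \sum_{c}m_c\mu_c=0\Bigr\},\tag{8}$$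
for finitely many data $(u,v,E_1,E_2,P_0,Q_0)$. All relators (8) do lie in $N(\Gamma)$, since $\lambda(P_0(m))-\lambda(Q_0(m))=\sum m_c\mu_c=0$.

**Step 3: $M$ is built from vectors with at most three nonzero entries.** Fix one of the data. Let $\mathcal C$ be the cone of all $m\in\mathbb R_{\ge0}^C$ with $\sum m_c\mu_c=0$. Consider nonzero $e\in\mathcal C$ whose support is minimal among the supports of nonzero elements of $\mathcal C$. We claim that the space of linear relations among the $\mu_c$, $c\in\operatorname{supp}e$, is spanned by $e$. If not, take a relation $w$ supported in $\operatorname{supp}e$ and not proportional to $e$, with some negative entry (replace $w$ by $-w$ if needed). Increase $\tau\geq 0$ until the first coordinate of $e+\tau w$ in $\operatorname{supp}e$ vanishes. Then $e+\tau w\in\mathcal C$ is nonzero and has smaller support, a contradiction. Since $\mu_c\in\mathbb Z^2$, the one-dimensional solution space contains a rational vector, so we may scale $e$ to be integral. Moreover $|\operatorname{supp}e|-1$ is the rank of the vectors $\mu_c$, $c\in\operatorname{supp}e$, which is at most $2$, so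
$$|\operatorname{supp}e|\le3 .$$
For each minimal support choose one such integral vector. This gives finitely many vectors $e_1,\dots,e_r$.

Every $m\in\mathcal C$ is $\sum s_ie_i$ with real $s_i\ge0$: if $m\ne0$, some $e_i$ has support inside $\operatorname{supp}m$; subtract the largest multiple of $e_i$ that keeps the coordinates nonnegative; the result lies in $\mathcal C$ and has smaller support; continue. If $m\in M$, split off the integer parts of the $s_i$:
$$m=b+\sum_it_ie_i,\qquad t\in\mathbb N^r,\qquad b\in B:=M\cap\Bigl\{\sum s_ie_i:0\le s_i<1\Bigr\}.$$
Here $b$ is integral, so it lies in $M$, and $B$ is finite because it is a bounded set of integral vectors.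

**Step 4: finitely many relators (8) suffice.** For fixed data and fixed $b\in B$ put
$$W(t)=P_0\Bigl(b+\sum t_ie_i\Bigr)\,Q_0\Bigl(b+\sum t_ie_i\Bigr)^{-1},\qquad t\in\mathbb N^r.$$
View $W$ as a function of a single $t_i$, with the others fixed. The number $t_i$ occurs only in the exponents of the cycles $c\in\operatorname{supp}e_i$. Each such cycle occurs at one place, with exponent $m_c$ or, if $c\in C_2$, with exponent $-m_c$; so $t_i$ contributes the power $\bigl(c^{\pm e_i(c)}\bigr)^{t_i}$ at that place. These are at most three places. So $W$ has the form of Lemma 6.1 in each variable.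

In the quotient of $F(E)$ by the normal closure of $\{W(t):t\in\{0,1,2\}^r\}$ we show by induction on $j$ that $W(t)=1$ for all $t\in\mathbb N^j\times\{0,1,2\}^{r-j}$. The case $j=0$ holds by construction. If it holds for $j-1$, fix all coordinates of $t$ except the $j$-th; then $W=1$ for $t_j=0,1,2$, so Lemma 6.1 gives $W=1$ for all $t_j\in\mathbb N$. For $j=r$ we obtain all $t\in\mathbb N^r$.

Hence $N(\Gamma)$ is normally generated by the relators from $R_1$ and the $W(t)$, $t\in\{0,1,2\}^r$, for the finitely many data and the finitely many $b\in B$. $\square$

## 7. $G*\mathbb Z$ is Malcev coherent exactly when $G$ is graph coherent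

**Proof of Theorem 2(a).**

**(i) $\Rightarrow$ (iii).** A finitely generated subsemigroup of $G*F$ involves finitely many free letters, so it lies in $G*F_n$ for some finite $n$. By (c), $\mathbb Z$ is graph coherent, so by (b) $G*F_n=G*\mathbb Z*\cdots*\mathbb Z$ is graph coherent, hence Malcev coherent by Remark 3.4.

**(iii) $\Rightarrow$ (ii).** Take $F=\mathbb Z$.

**(ii) $\Rightarrow$ (i).** If $G=1$, then (i) holds by (c). Let $G\ne1$. We first show that $G*\mathbb Z=G*\langle y\rangle$ contains $G*F_n$ for every $n$. Consider a product of elements $y^{i_1}g_1y^{-i_1},\dots,y^{i_k}g_ky^{-i_k}$ with $k\ge1$, $g_j\ne1$ and $i_j\ne i_{j+1}$. It equals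
$$y^{i_1}\,g_1\,y^{i_2-i_1}\,g_2\cdots g_k\,y^{-i_k},$$
which is nontrivial by the normal form theorem. So the subgroups $y^iGy^{-i}$, $i=0,1,2,3$, generate their free product $G*(G_1*G_2*G_3)$ with $G_i\cong G$. Take nontrivial $g_i\in G_i$. The element $g_1g_2\in G_1*G_2$ has infinite order. By Lemma 4.2(a), applied to $G_3*(G_1*G_2)$ with $x=g_3$ and $y=g_1g_2$, the elements $g_1g_2$ and $g_3g_1g_2g_3^{-1}$ freely generate a free group of rank $2$. It contains $F_n$ for all $n$, so $G*\mathbb Z$ contains $G*F_n$.

If $G$ were not graph coherent, there would be a $G$-labelled $\Gamma$ with $F(E)/N(\Gamma)$ not finitely presented (so $E\ne\emptyset$). By Lemmas 2.2 and 3.5, $S_\Gamma\le G*F(V)$ would have no finite Malcev presentation. Since $G*F(V)$ embeds in $G*\mathbb Z$, this contradicts (ii). $\square$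

## 8. Free abelian, Baumslag–Solitar and right-angled Artin groups

**Proof of Theorem 3.** By Theorem 2(a) we must decide which of the groups $\mathbb Z^r$, $BS(m,n)$, $A(\Delta)$ are graph coherent.

**Part 1: $\mathbb Z^r$.** For $r\le2$ use Theorem 2(c). In particular $\mathbb Z\times\mathbb Z$ is graph coherent, so $\mathrm{FG}(X)*(\mathbb Z\times\mathbb Z)$ is Malcev coherent by Theorem 2(a)(iii). For $r\ge3$ let $e_1,e_2,e_3$ be three of the basis vectors and apply Proposition 4.1 with $b_1=e_1$, $d_1=e_2$, $b_2=e_3$, $d_2=e_1+e_2-e_3$. Condition (1) holds because $e_1,e_2$ are linearly independent, and so are $e_3,\ e_1+e_2-e_3$. For (2), $ie_1+je_2=ke_3+l(e_1+e_2-e_3)$ means $i=l$, $j=l$, $k-l=0$, i.e. $i=j=k=l$. So $\mathbb Z^r$ is not graph coherent.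

**Part 2, case $|m|=|n|=1$.** Here $BS(m,n)$ is $\mathbb Z^2$ or the Klein bottle group $\operatorname{Gp}\langle a,t\mid tat^{-1}=a^{-1}\rangle$, in which $\langle a,t^2\rangle\cong\mathbb Z^2$ has index $2$. Both are graph coherent by Theorem 2(b),(c).

**Part 2, case exactly one of $|m|,|n|$ equal to $1$.** Replacing $t$ by $t^{-1}$ gives $BS(m,n)\cong BS(n,m)$, and inverting the relation gives $BS(m,n)=BS(-m,-n)$. So, renaming the parameter, we may take the group $BS(1,m)$ with $|m|\ge2$, where $tat^{-1}=a^m$.

This group is isomorphic to the group of affine maps $x\mapsto m^Nx+r$ with $N\in\mathbb Z$, $r\in\mathbb Z[1/m]$, under composition, via $a\mapsto(x\mapsto x+1)$ and $t\mapsto(x\mapsto mx)$. The relation holds, since $m(m^{-1}x+1)=x+m$. The map is onto: $t^{-p}a^qt^p$ goes to $x\mapsto x+q/m^p$. It is injective: using $ta^{\pm1}=a^{\pm m}t$ and $a^{\pm1}t^{-1}=t^{-1}a^{\pm m}$, each element can be written $t^{-p}a^qt^{s}$ with $p,s\ge0$; this goes to $x\mapsto m^{-p}(m^sx+q)$, which is the identity only if $s=p$ and $q=0$.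

Put $A=m$, $f_1=0$, $g_1=A$, $f_2=1$, $g_2=A+1$, and for $\nu=1,2$
$$b_\nu(x)=m(x-f_\nu)+f_\nu,\qquad d_\nu(x)=m^{-1}(x-g_\nu)+g_\nu .$$
Both maps lie in the group, and they are dilations about the points $f_\nu$ and $g_\nu$. So $b_\nu^i(x)=m^i(x-f_\nu)+f_\nu$ and $d_\nu^j(x)=m^{-j}(x-g_\nu)+g_\nu$. Since $g_\nu-f_\nu=A$,
$$b_\nu^id_\nu^j(x)=m^{i-j}x-g_\nu m^{i-j}+Am^i+f_\nu.\tag{9}$$

Condition (1): the linear coefficient in (9) determines $i-j$ because $|m|\ge2$; then the constant term determines $m^i$, hence $i$.

Condition (2): by (9), $b_1^id_1^j=b_2^kd_2^l$ if and only if $i-j=k-l=:N$ and $-g_1m^N+Am^i+f_1=-g_2m^N+Am^k+f_2$, that is,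
$$A(m^i-m^k)=1-m^N .$$
If $N=0$, this says $i=k$, so $i=j=k=l$. Suppose $N\ne0$. Then $1-m^N\ne0$, so $i\ne k$. Let $p$ be a prime dividing $m$, with $p$-adic valuation $v_p$. The left side equals $\pm m\cdot m^{\min(i,k)}(1-m^{|i-k|})$ and has valuation $v_p(m)(1+\min(i,k))>0$. The right side has valuation $0$ if $N>0$, and $Nv_p(m)<0$ if $N<0$. This is a contradiction. So (2) holds, and $BS(1,m)$ is not graph coherent by Proposition 4.1.

**Part 2, case $|m|,|n|\ge2$.** We show that $BS(m,n)$ contains $F_2\times\mathbb Z$. The latter is not graph coherent (proof of Theorem 1, Step 1), so neither is $BS(m,n)$, by Theorem 2(b). The group $BS(m,n)$ is an HNN extension of $\langle a\rangle\cong\mathbb Z$ with stable letter $t$. Recall Britton's lemma here: $a$ has infinite order, and a word containing $t^{\pm1}$ but no subword $ta^jt^{-1}$ with $m\mid j$ and no subword $t^{-1}a^it$ with $n\mid i$ is nontrivial.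

*Suppose $(|m|,|n|)\ne(2,2)$.* Let $g=tat^{-1}$, so $g^m=a^n$. By Britton's lemma, an alternating product of elements $a^i$ with $n\nmid i$ and $g^j=ta^jt^{-1}$ with $m\nmid j$, having at least two factors, is nontrivial. Consider the natural map from the amalgamated product $\operatorname{Gp}\langle a,g\mid a^n=g^m\rangle$ onto $P=\langle a,g\rangle$. An element outside both factors is an alternating product, with at least two factors, of elements of $\langle a\rangle$ and $\langle g\rangle$ outside the amalgamated subgroup, so its image is nontrivial. On the factors the map is injective because $a$ and $g$ have infinite order. So $P\cong\operatorname{Gp}\langle a,g\mid a^n=g^m\rangle$. Here $\zeta=a^n$ is central of infinite order, and $P/\langle\zeta\rangle\cong\mathbb Z/|n|*\mathbb Z/|m|$. One of the two cyclic factors has order at least $3$ and the other is nontrivial. So Lemma 4.2(b), with $y$ a generator of the former and $x$ a generator of the latter, gives two elements freely generating a free group. Lifting them to $P$, Lemma 4.2(c) gives $F_2\times\mathbb Z\le P$.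

*Suppose $|m|=|n|=2$.* Then $ta^2t^{-1}=a^{\pm2}$, so $\langle a^2\rangle$ is an infinite normal subgroup, and $a^2$ is centralized by $a$ and by $t^2$. The quotient of $BS(m,n)$ by $\langle a^2\rangle$ is $\operatorname{Gp}\langle a,t\mid a^2\rangle=\mathbb Z/2*\mathbb Z$. By Lemma 4.2(a), the images of $t^2$ and $at^2a^{-1}$ freely generate a free group there. Lemma 4.2(c), applied to $P=\langle t^2,at^2a^{-1},a^2\rangle$ and its central element $a^2$, gives $P\cong F_2\times\mathbb Z$ (the images of $t^2$ and $at^2a^{-1}$ in $P/\langle a^2\rangle$, a subgroup of the quotient, freely generate a free group).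

**Part 3: right-angled Artin groups.** If every component of $\Delta$ has at most two vertices, then $A(\Delta)$ is a free product of copies of $\mathbb Z$ and $\mathbb Z^2$, and it is graph coherent by Theorem 2(b),(c). Otherwise some component has at least three vertices, so it has a vertex with two neighbors. These three vertices induce a path or a triangle $\Delta_0$. Then $A(\Delta_0)$ is $F_2\times\mathbb Z$ (the middle vertex of the path is central, the end vertices are free) or $\mathbb Z^3$. Killing the other generators is a retraction of $A(\Delta)$ onto $A(\Delta_0)$, so $A(\Delta_0)$ is a subgroup of $A(\Delta)$. It is not graph coherent, by the proof of Theorem 1 for $F_2\times\mathbb Z$ and by Part 1 for $\mathbb Z^3$. By Theorem 2(b), $A(\Delta)$ is not graph coherent. $\square$
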